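\title{The number of vertices of a $\nu$-critical hypergraph}

\begin{abstract}
A hypergraph is $\nu$-critical if it has no multiple edges and deleting any vertex from any edge with at least two vertices increases the matching number $\nu$. Lov\'asz conjectured that a $\nu$-critical hypergraph of rank $r$ has at most $c(r)\nu$ vertices. We show that the conjecture is false for every $r\ge 3$ and true for $r\le 2$. For fixed $r\ge2$ the maximum number of vertices has order exactly $\nu^{r-1}$. The lower bound comes from a construction that in rank $3$ is an explicit critical hypergraph with quadratically many vertices. The upper bound $3(r\nu)^{r-1}$ combines a branching argument with Hall's theorem.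
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{hypergraph} $\mathcal H$ is a finite family of nonempty finite sets, its \emph{edges}. Its \emph{vertices} are the elements of $\bigcup\mathcal H$, and its \emph{rank} is the largest size of an edge. A \emph{matching} is a set of pairwise disjoint edges, and the \emph{matching number} $\nu(\mathcal H)$ is the largest size of a matching. We write $V(M)=\bigcup M$ for a set $M$ of edges, and $[n]=\{1,\dots,n\}$.

To \emph{contract} an edge $E$ with $|E|\ge2$ at a vertex $x\in E$ is to replace $E$ by $E\setminus\{x\}$. If $E\setminus\{x\}$ is already an edge, the new family contains it twice. A hypergraph $\mathcal H$ is \emph{$\nu$-critical}, or simply \emph{critical}, if it has no multiple edges and every contraction increases the matching number. Edges of size $1$ cannot be contracted and impose no condition. The following lemma restates the definition inside $\mathcal H$, and it is the form in which we use it.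

\begin{lemma}\label{lem:criterion}
Let $\mathcal H$ have no multiple edges, let $\nu=\nu(\mathcal H)$, and let $x\in E\in\mathcal H$ with $|E|\ge2$. Contracting $E$ at $x$ gives a family with matching number $\nu$ or $\nu+1$. The value is $\nu+1$ if and only if there is a matching $M\subseteq\mathcal H\setminus\{E\}$ with $|M|=\nu$ and $V(M)\cap(E\setminus\{x\})=\emptyset$.
\end{lemma}

\begin{proof}
Replacing $E$ by $E\setminus\{x\}$ in a matching of $\mathcal H$ leaves a matching of the same size, so the matching number does not drop. Now take a matching of the contracted family. If it does not use the new edge, it is a matching of $\mathcal H$ and has at most $\nu$ edges. If it does, its other members form a matching $M\subseteq\mathcal H\setminus\{E\}$ disjoint from $E\setminus\{x\}$, so it has $|M|+1\le\nu+1$ edges. Conversely, a matching $M$ as in the statement together with the new edge is a matching of size $\nu+1$.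
\end{proof}

The matching $M$ in Lemma~\ref{lem:criterion} must cover $x$, since otherwise $M\cup\{E\}$ would be a matching of $\mathcal H$ of size $\nu+1$. So in a critical hypergraph every vertex $x$ of every edge $E$ with $|E|\geq 2$ has a task: it is the only point at which $E$ meets some maximum matching. The size of critical hypergraphs matters for arbitrary ones as well. By Lemma~\ref{lem:shrink} below, every $\mathcal H$ without multiple edges can be turned into a critical $\mathcal H'$ with the same matching number $\nu$ by shrinking each edge $E$ to a nonempty subset $\varphi(E)$. Among any $\nu+1$ edges of $\mathcal H$, two have intersecting images and hence meet inside $\bigcup\mathcal H'$. The vertices of $\mathcal H'$ therefore suffice to witness that $\mathcal H$ has no matching of size $\nu+1$, and we ask how many there can be.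

The simplest cases point to a linear answer. Matching numbers add over vertex-disjoint unions, and a contraction affects only one part. Hence a vertex-disjoint union is critical if and only if its parts are.

\begin{example}\label{ex:small}
In rank $1$ the edges are distinct singletons, so the hypergraph is critical and has exactly $\nu$ vertices. For $r\ge2$, take all $r$-element subsets of a set of $2r-1$ points. Any two of them meet, so $\nu=1$. For $x\in E$ the complement of $E\setminus\{x\}$ is an edge other than $E$, so the family is critical by Lemma~\ref{lem:criterion}. The union of $\nu$ disjoint copies is critical of rank $r$ and has $(2r-1)\nu$ vertices. For $r=2$ it consists of $\nu$ disjoint triangles.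
\end{example}

In rank $2$ nothing beats the triangles. A theorem of Gallai states that every $\nu$-critical connected graph has exactly $2\nu+1$ vertices. A singleton edge $\{v\}$ of a critical hypergraph lies in no edge $\{v,u\}$, because contracting $\{v,u\}$ at $u$ only produces a second copy of $\{v\}$. So the components of a critical hypergraph of rank $2$ are singletons and critical connected graphs, and Gallai's theorem gives at most $3\nu$ vertices in total. For general rank there is the bound of Tuza: a $\nu$-critical hypergraph of rank $r$ with matching number $\nu$ has at most $\binom{r\nu+r}{r}$ vertices. For fixed $r$ this has order $\nu^r$. The problem we treat, taken from \cite{MC}, is whether the linear growth seen in ranks $1$ and $2$ persists.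

\medskip
\noindent\textbf{Conjecture (Lov\'asz).} \emph{For every $r$ there is a constant $c(r)$, depending only on $r$, such that every $\nu$-critical hypergraph $\mathcal H$ of rank $r$ has at most $c(r)\,\nu(\mathcal H)$ vertices.}
\medskip

The conjecture already fails in rank $3$.

\begin{theorem}\label{thm:rank3}
For all integers $m,n\ge2$ there is a $\nu$-critical hypergraph of rank $3$ with $\nu=2m+n-1$ and exactly $mn+4m+3n$ vertices.
\end{theorem}

For $n=2m$ this gives $\nu=4m-1$ and $2m^2+10m$ vertices. The ratio $(2m^2+10m)/(4m-1)$ is unbounded, so no $c(3)$ exists. The next two theorems determine the order of growth in every rank.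

\begin{theorem}\label{thm:lower}
For every $r\ge3$ and every $\nu\ge\max\{4,2(r-2)\}$ there is a $\nu$-critical hypergraph of rank exactly $r$ and matching number $\nu$ with at least
\[
\frac{\nu}{8}\left(\frac{\nu}{2(r-2)}\right)^{r-2}
\]
vertices.
\end{theorem}

\begin{theorem}\label{thm:upper}
If $r\ge2$, every $\nu$-critical hypergraph of rank $r$ with matching number $\nu$ has at most
\[
\sum_{k=1}^{r-1}(r\nu)^k+(r\nu)^{r-1}\ \le\ 3\,(r\nu)^{r-1}
\]
vertices.
\end{theorem}

\begin{corollary}\label{cor:order}
The conjecture holds for $r\in\{1,2\}$ and fails for every $r\ge3$. For fixed $r\ge2$, the maximum number of vertices of a $\nu$-critical hypergraph of rank $r$ and matching number $\nu$ is $\Theta_r(\nu^{r-1})$.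
\end{corollary}

\begin{proof}
For $r=1$ the number of vertices is $\nu$. For $r=2$, the left side of the bound in Theorem~\ref{thm:upper} is $4\nu$, and disjoint triangles have $3\nu$ vertices. For $r\ge3$, Theorems~\ref{thm:lower} and~\ref{thm:upper} give lower and upper bounds of order $\nu^{r-1}$, and $r-1\ge2$.
\end{proof}

Thus Theorem~\ref{thm:upper} lowers the exponent in Tuza's bound from $r$ to $r-1$, and $r-1$ is optimal. Section~\ref{sec:construction} introduces the hypergraph behind both lower bounds. Sections~\ref{sec:rank3} and~\ref{sec:higher} prove Theorems~\ref{thm:rank3} and~\ref{thm:lower}. Section~\ref{sec:upper} proves Theorem~\ref{thm:upper} using only Lemma~\ref{lem:criterion} and Hall's theorem.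

\section{The hypergraph $\mathcal H_r(m,n)$}\label{sec:construction}

\subsection*{The idea in rank 3}
The cheapest way to give a vertex $x$ a task is to put it in two edges $A,B$ with $A\cap B=\{x\}$ and to supply $\nu-1$ further edges that, together with $A$ and $B$, would form a matching of size $\nu+1$ if it were not for $x$. Call such an $x$ a \emph{blocker}. To beat a linear bound we need many more than $\nu$ blockers, so these near-matchings must reuse the same few vertices. We index the blockers by pairs $(h,i)\in[m]\times[n]$ and let two separate devices select $h$ and $i$. The devices contribute about $2m$ and $n$ to the matching number, while the number of blockers is the product $mn$.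

To select $i$, take the edges $\{a,p_i,x_i\}$, $\{b,q_i,x_i\}$ and $\{z_l,p_i,q_i\}$ for $i\in[n]$ and $l\in[n-1]$. Every edge contains exactly one of the $n+1$ vertices $a,b,z_1,\dots,z_{n-1}$. A matching with $n+1$ edges covers all the $z_l$, and these use up $n-1$ of the pairs $p_k,q_k$. A single index $i$ is left for both $a$ and $b$, and their edges collide at $x_i$. This gives $n$ blockers with matching number $n$, which is still linear.

The next step is to let $m$ pairs $a_h,b_h$, each with its own blockers $x_{h,i}$, share the vertices $p_k,q_k,z_l$. On its own this fails. For $m\ge n\ge2$ the edges $\{a_h,p_h,x_{h,h}\}$ and $\{b_h,q_{h+1},x_{h,h+1}\}$ with $h\in[n]$ (indices mod $n$) form a matching of size $2n$. The $2n$ vertices $p_k,q_k$ meet every edge, also after some $x_{h,i}$ is deleted from an edge, so that contraction gains nothing. The pairs compete for the shared vertices, and we need all pairs but one to stay out of the competition. We therefore give each pair two \emph{parking} edges $\{a_h,v_h\}$ and $\{b_h,v'_h\}$, and we add one vertex $w$ whose edges $\{w,v_h,v'_h\}$ each evict one pair. Covering $w$ selects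 $h$, covering the $z_l$ selects $i$, and the evicted pair collides at $x_{h,i}$. In rank $r$ an edge through $a_h$ and a blocker has room for $r-2$ vertices of type $p$, so we use $r-2$ independent copies of the device that selects an index.

\subsection*{Definition}
Let $r\ge3$, $s=r-2$, $m\ge1$ and $n\ge2$. The hypergraph $\mathcal H_r(m,n)$ has the pairwise distinct vertices
\begin{itemize}
\item $w$, and $a_h,b_h,v_h,v'_h$ for $h\in[m]$;
\item $z^c_l,\ p^c_k,\ q^c_k$ for $c\in[s]$, $l\in[n-1]$, $k\in[n]$;
\item $x_{h,i}$ for $h\in[m]$ and $i=(i_1,\dots,i_s)\in[n]^s$.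
\end{itemize}
Its edges, over all admissible indices, are
\[
\begin{array}{ll}
\text{switch edges} & W_h=\{w,v_h,v'_h\},\\[2pt]
\text{parking edges} & A_h=\{a_h,v_h\},\quad B_h=\{b_h,v'_h\},\\[2pt]
\text{filter edges} & Z^c_{l,k}=\{z^c_l,p^c_k,q^c_k\},\\[2pt]
\text{main edges} & A_{h,i}=\{a_h,p^1_{i_1},\dots,p^s_{i_s},x_{h,i}\},\quad B_{h,i}=\{b_h,q^1_{i_1},\dots,q^s_{i_s},x_{h,i}\}.
\end{array}
\]
The edges are distinct. The main edges have size $s+2=r$ and all others have size at most $3$, so the rank is $r$. Put
\[
T=\{w\}\cup\{a_h,b_h:h\in[m]\}\cup\{z^c_l: c\in[s],\ l\in[n-1]\},\qquad t=|T|=1+2m+s(n-1).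
\]
Every edge contains exactly one vertex of $T$. Hence a matching has at most $t$ edges, and a matching with $t$ edges covers $T$.

Three sets of edges recur. Let $\mathcal P$ be the set of all $2m$ parking edges, and let $\mathcal P_h=\mathcal P\setminus\{A_h,B_h\}$. For $i\in[n]^s$ fix, for each $c$, a bijection $\beta_c:[n-1]\to[n]\setminus\{i_c\}$, and let $\mathcal Z(i)$ consist of the edges $Z^c_{l,\beta_c(l)}$. Then $\mathcal Z(i)$ is a matching of $s(n-1)$ filter edges, and among the vertices $p^c_k,q^c_k$ it avoids exactly those with $k=i_c$. The sets $\mathcal P$ and $\mathcal Z(i)$ are vertex-disjoint matchings, and $\mathcal P_h$ avoids $w,a_h,b_h,v_h,v'_h$. Exchanging $a_h\leftrightarrow b_h$, $v_h\leftrightarrow v'_h$ and $p^c_k\leftrightarrow q^c_k$ for all indices is an automorphism, which we call the \emph{reflection}. It swaps $A_h$ with $B_h$ and $A_{h,i}$ with $B_{h,i}$, and it fixes every switch edge and every filter edge. When $r=3$ we drop the superscript $c$, and $i$ is an element of $[n]$.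

\begin{example}\label{ex:22}
The smallest case in which both devices offer a choice is $\mathcal H_3(2,2)$, with $18$ vertices and $T=\{w,a_1,b_1,a_2,b_2,z_1\}$. The edges $A_1,B_1,A_2,B_2,Z_{1,2}$ form a matching of size $5$. A matching of size $6$ covers $T$, so it contains one of $W_1,W_2$ and one of $Z_{1,1},Z_{1,2}$. Suppose it contains $W_1$ and $Z_{1,2}$, as in Figure~\ref{fig:22}. The edges at $a_1$ are $A_1$, which meets $W_1$ in $v_1$, then $A_{1,2}$, which meets $Z_{1,2}$ in $p_2$, and finally $A_{1,1}$. So $A_{1,1}$ is forced, by reflection so is $B_{1,1}$, and both contain $x_{1,1}$. The other three choices differ only by relabeling and end at $x_{1,2}$, $x_{2,1}$, $x_{2,2}$. Hence $\nu=5$. Once $x_{1,1}$ is deleted from $A_{1,1}$, the six edges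
\[
\{a_1,p_1\},\ \{b_1,q_1,x_{1,1}\},\ \{w,v_1,v_1'\},\ \{a_2,v_2\},\ \{b_2,v_2'\},\ \{z_1,p_2,q_2\}
\]
are pairwise disjoint.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\coordinate (w) at (0,3); \coordinate (z) at (0,-1.5); \coordinate (x) at (-2,0.25);
\coordinate (v1) at (-3,2); \coordinate (u1) at (-1,2); \coordinate (v2) at (1,2); \coordinate (u2) at (3,2);
\coordinate (a1) at (-3,1); \coordinate (b1) at (-1,1); \coordinate (a2) at (1,1); \coordinate (b2) at (3,1);
\coordinate (p1) at (-3,-0.5); \coordinate (q1) at (-1,-0.5); \coordinate (p2) at (1,-0.5); \coordinate (q2) at (3,-0.5);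
\filldraw[fill=gray!25,thick] (w)--(v1)--(u1)--cycle (a1)--(p1)--(x)--cycle (b1)--(q1)--(x)--cycle (z)--(p2)--(q2)--cycle;
\draw[very thick] (a2)--(v2) (b2)--(u2);
\draw[dashed] (w)--(v2)--(u2)--cycle (z)--(p1)--(q1)--cycle (a1)--(v1) (b1)--(u1);
\foreach \y in {w,a1,b1,a2,b2,z} \fill (\y) circle (2.3pt);
\foreach \y in {v1,u1,v2,u2,p1,q1,p2,q2,x} \filldraw[fill=white] (\y) circle (2.3pt);
\node[above] at (w) {$w$}; \node[below] at (z) {$z_1$}; \node[above=2pt] at (x) {$x_{1,1}$};
\node[left] at (v1) {$v_1$}; \node[below right] at (u1) {$v_1'$}; \node[below left] at (v2) {$v_2$}; \node[right] at (u2) {$v_2'$};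
\node[left] at (a1) {$a_1$}; \node[right] at (b1) {$b_1$}; \node[left] at (a2) {$a_2$}; \node[right] at (b2) {$b_2$};
\node[left] at (p1) {$p_1$}; \node[above right] at (q1) {$q_1$}; \node[above left] at (p2) {$p_2$}; \node[right] at (q2) {$q_2$};
\end{tikzpicture}
\caption{Part of $\mathcal H_3(2,2)$. Triangles are edges of size $3$ and vertical segments from $a_h$ to $v_h$ and from $b_h$ to $v_h'$ are edges of size $2$. Each edge contains exactly one of the six black vertices. The six solid edges cover the black vertices and are pairwise disjoint except at $x_{1,1}$; the dashed edges are the ones not chosen. The vertices $x_{1,2},x_{2,1},x_{2,2}$ and the six edges through them are not drawn.}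
\label{fig:22}
\end{figure}

\begin{lemma}\label{lem:nu}
$\nu(\mathcal H_r(m,n))=t-1=2m+s(n-1)$.
\end{lemma}

\begin{proof}
For any $i$, the set $\mathcal P\cup\mathcal Z(i)$ is a matching with $2m+s(n-1)=t-1$ edges. Suppose that $M$ is a matching with $t$ edges, so that $M$ covers $T$. Let $W_h$ be its edge at $w$. As $W_h$ contains $v_h$ and $v'_h$, the edge of $M$ at $a_h$ is a main edge $A_{h,i}$ and the edge at $b_h$ is a main edge $B_{h,j}$. Fix $c\in[s]$. The $n-1$ edges of $M$ at $z^c_1,\dots,z^c_{n-1}$ are disjoint, so they cover the pairs $p^c_k,q^c_k$ for $n-1$ distinct indices $k$. Let $k_c$ be the remaining index. Since $p^c_{i_c}\in A_{h,i}$ and $q^c_{j_c}\in B_{h,j}$ are not covered by these filter edges, $i_c=k_c=j_c$. Hence $i=j$, and the edges $A_{h,i}$ and $B_{h,i}$ of $M$ share $x_{h,i}$, a contradiction.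
\end{proof}

To show that a contraction increases $\nu$ we must now exhibit $t$ disjoint edges in the contracted family. There are two patterns. If the deleted vertex is not in $T$, the $t$ edges cover $T$, and the deletion must break the chain of forced choices in the proof of Lemma~\ref{lem:nu}. If the deleted vertex is in $T$, the new edge misses $T$, and the other $t-1$ edges leave one vertex of $T$ uncovered.

\begin{lemma}\label{lem:main}
Every contraction of a main edge of $\mathcal H_r(m,n)$ increases $\nu$.
\end{lemma}

\begin{proof}
By reflection it suffices to contract $A_{h,i}$.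

\emph{At $x_{h,i}$.} Take $A_{h,i}\setminus\{x_{h,i}\}$, $B_{h,i}$, $W_h$, $\mathcal P_h$ and $\mathcal Z(i)$. The first two edges are now disjoint, and $\mathcal Z(i)$ avoids all $p^c_{i_c}$ and $q^c_{i_c}$. The size is $3+2(m-1)+s(n-1)=t$.

\emph{At $p^c_{i_c}$.} The new edge places no demand on coordinate $c$, so the edge at $b_h$ may use another value there. Since $n\ge2$, there is $j\in[n]^s$ that differs from $i$ exactly in coordinate $c$. Take $A_{h,i}\setminus\{p^c_{i_c}\}$, $B_{h,j}$, $W_h$, $\mathcal P_h$ and $\mathcal Z(j)$. Here $x_{h,i}\ne x_{h,j}$, and $\mathcal Z(j)$ avoids every $q^{e}_{j_e}$ as well as $p^{e}_{i_e}=p^e_{j_e}$ for $e\ne c$. The size is again $3+2(m-1)+s(n-1)=t$.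

\emph{At $a_h$.} The new edge consists of the vertices $p^c_{i_c}$ and $x_{h,i}$, so it is disjoint from the matching $\mathcal P\cup\mathcal Z(i)$. The size is $1+2m+s(n-1)=t$.
\end{proof}

\section{Rank 3: the hypergraph is critical}\label{sec:rank3}

\begin{proof}[Proof of Theorem~\ref{thm:rank3}]
Let $r=3$ and $m,n\ge2$, so that $s=1$ and $t=2m+n$. By Lemma~\ref{lem:nu}, $\mathcal H_3(m,n)$ has matching number $2m+n-1$. It has
\[
1+4m+(n-1)+2n+mn=mn+4m+3n
\]
vertices. By Lemma~\ref{lem:main} and reflection, six types of contraction remain: $W_h$ at $v_h$ and at $w$, $A_h$ at $v_h$ and at $a_h$, and $Z_{l,k}$ at $q_k$ and at $z_l$. For $L\subseteq[n-1]$ and $J\subseteq[n]$ with $|L|=|J|$, let $\mathcal Z(L,J)$ be a matching of $|L|$ filter edges $Z_{l,\beta(l)}$, where $\beta:L\to J$ is a bijection. In each case we list $2m+n$ disjoint edges of the contracted family, the new edge first.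

\begin{enumerate}
\item \emph{$W_h$ at $v_h$.} Only $b_h$ is evicted. Take $\{w,v'_h\}$, $A_h$, $B_{h,1}$, $\mathcal P_h$, $\mathcal Z(1)$. The single main edge uses $q_1$, which $\mathcal Z(1)$ avoids. Count: $3+2(m-1)+(n-1)$.
\item \emph{$W_h$ at $w$.} The new edge $\{v_h,v'_h\}$ evicts the pair $h$ and leaves $w$ free. Choose $g\ne h$, let $W_g$ evict the pair $g$ too, and make room by leaving $z_{n-1}$ uncovered. Take $\{v_h,v'_h\}$, $W_g$, the parking edges $A_f,B_f$ with $f\ne g,h$, the main edges $A_{h,1},A_{g,2},B_{h,2},B_{g,1}$, and $\mathcal Z([n-2],\{3,\dots,n\})$. The main edges use the distinct vertices $p_1,p_2,q_2,q_1$, which the filter edges avoid, and the distinct blockers $x_{h,1},x_{g,2},x_{h,2},x_{g,1}$. Count: $2+2(m-2)+4+(n-2)$.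
\item \emph{$A_h$ at $v_h$.} The vertex $a_h$ can no longer be evicted. Take $\{a_h\}$, $W_h$, $B_{h,1}$, $\mathcal P_h$, $\mathcal Z(1)$. Count: $3+2(m-1)+(n-1)$.
\item \emph{$A_h$ at $a_h$.} Leave $w$ uncovered. Take $\{v_h\}$, $A_{h,1}$, $B_h$, $\mathcal P_h$, $\mathcal Z(1)$. Count: $3+2(m-1)+(n-1)$.
\item \emph{$Z_{l,k}$ at $q_k$.} The vertex $q_k$ is released for $b_1$. Choose $j\ne k$. Take $\{z_l,p_k\}$, $W_1$, $A_{1,j}$, $B_{1,k}$, $\mathcal P_1$, and $\mathcal Z([n-1]\setminus\{l\},[n]\setminus\{j,k\})$. The vertices $p_k,p_j,q_k$ are distinct and avoided by the filter edges, and $x_{1,j}\ne x_{1,k}$. Count: $4+2(m-1)+(n-2)$.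
\item \emph{$Z_{l,k}$ at $z_l$.} Leave $w$ uncovered. Take $\{p_k,q_k\}$, $\mathcal Z(k)$, $\mathcal P$. The edge of $\mathcal Z(k)$ at $z_l$ has index different from $k$, so it is still present. Count: $1+(n-1)+2m$.
\end{enumerate}
Each count equals $2m+n$, so $\mathcal H_3(m,n)$ is critical.
\end{proof}

The hypothesis $m\ge2$ enters only in case~2, and that case is also the one that breaks down in higher rank.

\begin{remark}\label{rem:notcritical}
If $m=1$ or $r\ge4$, contracting $W_h$ at $w$ does not increase $\nu$, so $\mathcal H_r(m,n)$ is not critical. Suppose that $\{v_h,v'_h\}$ and $t-1$ edges of $\mathcal H_r(m,n)$ other than $W_h$ form a matching, and let $u$ be the vertex of $T$ left uncovered. Call a pair $a_f,b_f$ \emph{exposed} if both its vertices are covered by main edges. If all $z^c_l$ are covered, an exposed pair collides at a blocker as in the proof of Lemma~\ref{lem:nu}. If $u=w$, which is forced when $m=1$, the pair $h$ is exposed and all $z^c_l$ are covered. If $u\neq w$, the matching contains some $W_g$ with $g\ne h$. When $u$ is some $a_f$ or $b_f$, one of the pairs $g,h$ is exposed and all $z^c_l$ are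 covered. When $u=z^c_l$ and $s\ge2$, pick $e\ne c$. The filter edges at $z^e_1,\dots,z^e_{n-1}$ leave only one vertex $p^e_k$ free, while the main edges at $a_g$ and $a_h$ need two.
\end{remark}

\section{Higher rank: shrinking to a critical hypergraph}\label{sec:higher}

By Remark~\ref{rem:notcritical}, for $r\ge4$ the construction is not critical as it stands. All we need from it, however, is the main edges, which carry the blockers and the rank. The following lemma shrinks the other edges until the family is critical and shows that an edge whose contractions all increase $\nu$ is left untouched.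

\begin{lemma}\label{lem:shrink}
Let $\mathcal H$ be a hypergraph without multiple edges. There are a $\nu$-critical hypergraph $\mathcal H'$ with $\nu(\mathcal H')=\nu(\mathcal H)$ and a surjection $\varphi:\mathcal H\to\mathcal H'$ with $\emptyset\ne\varphi(E)\subseteq E$ for all $E$, such that $\varphi(E)=E$ whenever $|E|\ge2$ and every contraction of $E$ in $\mathcal H$ increases $\nu$.
\end{lemma}

\begin{proof}
Let $\nu=\nu(\mathcal H)$. Consider the maps $\varphi$ on $\mathcal H$ with $\emptyset\ne\varphi(E)\subseteq E$ whose image, taken as a family without repetitions, has matching number $\nu$. The identity is one of them. Choose $\varphi$ with $\sum_E|\varphi(E)|$ minimal, and let $\mathcal H'=\varphi(\mathcal H)$.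

Suppose that contracting some $F\in\mathcal H'$ at $x\in F$, where $|F|\geq 2$, does not increase the matching number. Redefine $\varphi(E)=F\setminus\{x\}$ for all $E$ with $\varphi(E)=F$. The new image is the contracted family with repetitions removed. A matching never uses two copies of an edge, so the new image has matching number $\nu$. The sum has decreased, which contradicts minimality. Hence $\mathcal H'$ is critical.

Now let $|E|\ge2$, let every contraction of $E$ in $\mathcal H$ increase $\nu$, and suppose that some $x\in E$ is not in $\varphi(E)$. By Lemma~\ref{lem:criterion} there are pairwise disjoint edges $E_1,\dots,E_\nu$ of $\mathcal H$ that are disjoint from $E\setminus\{x\}\supseteq\varphi(E)$. Then $\varphi(E),\varphi(E_1),\dots,\varphi(E_\nu)$ are nonempty and pairwise disjoint, so they form a matching of size $\nu+1$ in $\mathcal H'$, a contradiction.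
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $s=r-2$ and $\nu\ge\max\{4,2s\}$. We spend half of $\nu$ on the pairs and half on the filters: put
\[
m=\lfloor\nu/4\rfloor,\qquad n=\lfloor\nu/(2s)\rfloor+1 .
\]
The hypothesis on $\nu$ gives $m\ge1$ and $n\ge2$, so $\mathcal H_r(m,n)$ is defined. By Lemma~\ref{lem:nu} its matching number is $\nu_0=2m+s(n-1)\le\nu/2+\nu/2=\nu$. Apply Lemma~\ref{lem:shrink} to obtain a critical $\mathcal H'$ with matching number $\nu_0$. By Lemma~\ref{lem:main} all main edges belong to $\mathcal H'$. They have size $r$ and no edge has grown, so $\mathcal H'$ has rank exactly $r$, and all $mn^s$ vertices $x_{h,i}$ are vertices of $\mathcal H'$.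

Add $\nu-\nu_0$ singleton edges on new vertices. The result is a vertex-disjoint union of critical hypergraphs, so it is critical, and it has rank $r$ and matching number $\nu$. Since $\lfloor y\rfloor\ge y/2$ for $y\ge1$, we have $m\ge\nu/8$, and $n>\nu/(2s)$. The number of vertices is at least $mn^s\ge\frac{\nu}{8}\bigl(\frac{\nu}{2s}\bigr)^{s}$.
\end{proof}

\section{The upper bound}\label{sec:upper}

Throughout this section $\mathcal H$ is critical of rank $r\ge2$, $\nu=\nu(\mathcal H)\ge1$, $V=\bigcup\mathcal H$, and $d=r\nu$. The proof has two parts. A branching process locates all but at most one vertex of every edge inside a core $U$ of size $O(d^{\,r-1})$. An argument with Hall's theorem then bounds the number of vertices outside $U$.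

\subsection*{A tree of kernels}
If $M$ is a maximum matching, then $|V(M)|\le d$, and $V(M)$ meets every edge $E$, since otherwise $M\cup\{E\}$ would be a larger matching. So one vertex of each edge lies in a set of size at most $d$. Without criticality nothing more can be said: a star with many leaves has $\nu=1$, and every maximum matching covers the center. Criticality lets us choose the maximum matching so that it avoids the vertices already found. Call a set $K$ \emph{extendable} if $K\subsetneq E$ for some $E\in\mathcal H$. The empty set is extendable.

\begin{lemma}\label{lem:Y}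
For every extendable set $K$ there is a set $Y_K\subseteq V$ with $|Y_K|\le d$ and $Y_K\cap K=\emptyset$ that meets every edge of $\mathcal H$.
\end{lemma}

\begin{proof}
It suffices to find a maximum matching $M$ with $V(M)\cap K=\emptyset$ and to put $Y_K=V(M)$. For $K=\emptyset$ any maximum matching will do. Otherwise let $K\subsetneq E$, so that $|E|\ge2$, and pick $x\in E\setminus K$. Lemma~\ref{lem:criterion} gives a matching of size $\nu$ that is disjoint from $E\setminus\{x\}\supseteq K$.
\end{proof}

Fix one such $Y_K$ for each extendable $K$. Put $\mathcal L_0=\{\emptyset\}$ and, for $k\ge0$,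
\[
\mathcal L_{k+1}=\{K\cup\{y\}:\ K\in\mathcal L_k \text{ extendable},\ y\in Y_K\}.
\]
Since $y\notin K$, the members of $\mathcal L_k$ have exactly $k$ elements, and $|\mathcal L_{k+1}|\le d\,|\mathcal L_k|$ gives $|\mathcal L_k|\le d^k$. Moreover,
\begin{equation}\label{eq:contain}
\text{every edge $E$ contains a member of $\mathcal L_k$ for each $k\le|E|$.}
\end{equation}
This follows by induction on $k$. If $K\in\mathcal L_k$, $K\subseteq E$ and $k<|E|$, then $K$ is extendable, there is $y\in E\cap Y_K$, and $K\cup\{y\}\in\mathcal L_{k+1}$ lies in $E$.

Following the tree to depth $r$ reaches every edge and bounds $|V|$ by $d+d^2+\dots+d^r$, which has exponent $r$. To gain one in the exponent we stop at depth $r-1$ and count the last vertices differently. The members of $\mathcal L_{r-1}$ are called \emph{kernels}. Let $U$ be the union of the sets $Y_K$ over all extendable $K\in\mathcal L_0\cup\dots\cup\mathcal L_{r-2}$, and let $X=V\setminus U$.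

\begin{lemma}\label{lem:core}
We have $|U|\le\sum_{k=1}^{r-1}d^k$. There are at most $d^{\,r-1}$ kernels, and each is a nonempty subset of $U$. Every edge either lies in $U$ or has the form $K\cup\{x\}$ with $K$ a kernel and $x\in X$.
\end{lemma}

\begin{proof}
First, $|U|\le\sum_{k=0}^{r-2}d\,|\mathcal L_k|\le\sum_{k=1}^{r-1}d^k$. Every member of $\mathcal L_k$ with $k\le r-1$ lies in $U$, by induction: it is empty or of the form $K\cup\{y\}$ with $K\in\mathcal L_{k-1}$ and $y\in Y_K\subseteq U$. Kernels have $r-1\ge1$ elements. An edge $E$ with $|E|\le r-1$ contains, by \eqref{eq:contain}, a member of $\mathcal L_{|E|}$, which must be $E$ itself, so $E\subseteq U$. An edge $E$ of size $r$ contains a kernel $K$, so $E=K\cup\{x\}$, and either $x\in U$ and $E\subseteq U$, or $x\in X$.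
\end{proof}

\subsection*{Counting the vertices outside the core}
For a kernel $K$ let $C(K)=\{x\in X: K\cup\{x\}\in\mathcal H\}$ be its set of \emph{completions}. Let $\mathcal K$ be the family of kernels with $C(K)\ne\emptyset$, and put $C(\mathcal F)=\bigcup_{K\in\mathcal F}C(K)$ for $\mathcal F\subseteq\mathcal K$. Every $x\in X$ lies in an edge, so Lemma~\ref{lem:core} gives $X=C(\mathcal K)$. Our goal is $|X|\le|\mathcal K|$.

Looking at one kernel at a time is not enough. Contracting $K\cup\{x\}$ at $x\in C(K)$ gives a maximum matching $M$ that avoids $K$. It must cover all of $C(K)$, and each of its edges has at most one vertex in $X$, so $|C(K)|\le\nu$. This estimate costs the factor $\nu$ that we want to save. The remedy is to use the freedom in $M$ as well: an edge of $M$ that meets $X$ may trade its completion for another completion of the same kernel.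

\begin{example}\label{ex:tri}
Let $\mathcal H$ consist of $\nu$ disjoint triangles $\{a_j,b_j,x_j\}$, so $r=2$. Let $Y_\emptyset$ be the vertex set of the matching $\{a_jb_j\}_j$. Then $U=\{a_j,b_j\}_j$, the kernels are the singletons in $U$, and $C(\{a_j\})=C(\{b_j\})=\{x_j\}$. Each kernel belongs to a family of two disjoint kernels with a single completion between them, and for this reason there are fewer completions than kernels. The main edges $A_{h,i},B_{h,i}$ of Section~\ref{sec:construction} show the same pattern: two disjoint sets completed by the common vertex $x_{h,i}$.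
\end{example}

In general such families are supplied by \emph{Hall's theorem}: a finite family of finite sets $(C_B)_{B\in\mathcal B}$ has distinct representatives, that is, pairwise distinct elements $x_B\in C_B$, if and only if $|\bigcup_{B\in\mathcal F}C_B|\ge|\mathcal F|$ for every $\mathcal F\subseteq\mathcal B$.

\begin{lemma}\label{lem:hall}
For every $K\in\mathcal K$ there is a family $\mathcal F\subseteq\mathcal K$ with $K\in\mathcal F$ such that
\begin{enumerate}
\item[(a)] $|C(\mathcal F)|\le|\mathcal F|-1$, and
\item[(b)] $|C(\mathcal F')|\ge|\mathcal F'|$ for every $\mathcal F'\subseteq\mathcal F\setminus\{K\}$.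
\end{enumerate}
\end{lemma}

\begin{proof}
Take $x\in C(K)$. The edge $K\cup\{x\}$ has size $r\ge2$, so Lemma~\ref{lem:criterion} gives a matching $M$ of size $\nu$ with $V(M)\cap K=\emptyset$. Let $M^*$ be the set of edges of $M$ that meet $X$. By Lemma~\ref{lem:core}, each $f\in M^*$ has the form $K_f\cup\{x_f\}$ with $K_f\in\mathcal K$ and $x_f\in C(K_f)$, and the edges of $M\setminus M^*$ lie in $U$. The kernels $K$ and $K_f$ ($f\in M^*$) are pairwise disjoint and nonempty, hence distinct. So $\mathcal B=\{K\}\cup\{K_f:f\in M^*\}$ has $|M^*|+1$ members.

Suppose that the sets $C(B)$, $B\in\mathcal B$, have distinct representatives $x_B$. The edges $B\cup\{x_B\}$ are pairwise disjoint, because the $B$ are disjoint subsets of $U$ and the $x_B$ are distinct elements of $X$. An edge of $M\setminus M^*$ is disjoint from $K$ and from every $K_f$, and it contains no $x_B$ because it lies in $U$. So the edges $B\cup\{x_B\}$ together with $M\setminus M^*$ form a matching of size $|M^*|+1+|M\setminus M^*|=\nu+1$, which is impossible.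

By Hall's theorem some $\mathcal F\subseteq\mathcal B$ satisfies (a). The vertices $x_f$ are distinct, since $M$ is a matching, and $x_f\in C(K_f)$. Therefore $|C(\mathcal F')|\ge|\mathcal F'|$ for every $\mathcal F'\subseteq\mathcal B\setminus\{K\}$. This gives (b), and it shows that a family satisfying (a) must contain $K$.
\end{proof}

The families $\mathcal F$ cover $\mathcal K$, but they may overlap, so adding up the inequalities (a) overcounts. Property (b) is what pays for the overlaps.

\begin{lemma}\label{lem:X}
$|X|\le|\mathcal K|$.
\end{lemma}

\begin{proof}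
Among the families $\mathcal G\subseteq\mathcal K$ with $|C(\mathcal G)|\le|\mathcal G|$, which include $\mathcal G=\emptyset$, choose one that is maximal under inclusion. Suppose there is $K\in\mathcal K\setminus\mathcal G$, and let $\mathcal F$ be as in Lemma~\ref{lem:hall}. Since $K\notin\mathcal G$, we have $\mathcal F\cap\mathcal G\subseteq\mathcal F\setminus\{K\}$, so (b) applies to $\mathcal F\cap\mathcal G$. Together with $C(\mathcal F\cap\mathcal G)\subseteq C(\mathcal F)\cap C(\mathcal G)$ this gives $|C(\mathcal F)\cap C(\mathcal G)|\ge|\mathcal F\cap\mathcal G|$. Using (a),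
\begin{align*}
|C(\mathcal G\cup\mathcal F)|&=|C(\mathcal G)|+|C(\mathcal F)|-|C(\mathcal F)\cap C(\mathcal G)|\\
&\le|\mathcal G|+|\mathcal F|-1-|\mathcal F\cap\mathcal G|=|\mathcal G\cup\mathcal F|-1 .
\end{align*}
As $\mathcal G\cup\mathcal F$ contains $K$, this contradicts the maximality of $\mathcal G$. Hence $\mathcal G=\mathcal K$, and $|X|=|C(\mathcal K)|\le|\mathcal K|$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
By Lemmas~\ref{lem:core} and~\ref{lem:X},
\[
|V|=|U|+|X|\le\sum_{k=1}^{r-1}d^k+d^{\,r-1},\qquad d=r\nu .
\]
Since $d\ge2$, we have $\sum_{k=1}^{r-1}d^k\le d^{\,r-1}\bigl(1+\tfrac12+\tfrac14+\cdots\bigr)=2d^{\,r-1}$, so $|V|\le3d^{\,r-1}$.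
\end{proof}

\begin{remark}
The hypothesis $r\ge2$ is used in Lemma~\ref{lem:hall}, where the edge $K\cup\{x\}$ must admit a contraction and disjoint kernels must be distinct. For $r=1$ the only kernel is $\emptyset$, which has $\nu$ completions, and the left side of the bound in Theorem~\ref{thm:upper} would be $1$, while the number of vertices is $\nu$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{MC}
\emph{Matchings and Covers in Hypergraphs},
\texttt{https://old.renyi.hu/\textasciitilde{}furedi/}\allowbreak\texttt{PUBS3/}\allowbreak\texttt{furedi\_070\_}\allowbreak\texttt{matchings\_and\_covers\_}\allowbreak\texttt{1988.pdf}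

\end{thebibliography}
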